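\title{The modal logic $\mathbf{K}$ has the rule dichotomy property}

\begin{abstract}
We prove that every multi-conclusion modal rule is equivalent over $\mathbf K$ to a finite set of rules each of which is either $\mathbf K$-admissible or assumption-free. The rules are written down explicitly from the characteristic formulas of modal types of bounded depth, and they form a class that axiomatizes all rules over $\mathbf K$ and has the rule dichotomy property. The proof combines a compactness argument with a lifting lemma for colorings of the dual space of a finitely generated modal algebra. The same lemma shows that a modal algebra validates all $\mathbf K$-admissible rules if and only if it embeds into an ultrapower of every modal algebra that maps onto it.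
\end{abstract}

\section{Introduction}\label{sec:intro}

Modal formulas are built from variables $p_1,p_2,\dots$ by means of $\top$, $\bot$, the Boolean connectives and $\Box$; the formula $\Diamond\varphi$ abbreviates $\neg\Box\neg\varphi$. The logic $\mathbf K$ is the least set of formulas that contains all substitution instances of its axioms, namely the classical tautologies and $\Box(p_1\to p_2)\to(\Box p_1\to\Box p_2)$, and is closed under modus ponens and necessitation.

A \emph{rule} is a pair $\Gamma/\Delta$ of finite sets of formulas. It is read: whenever all premises $\gamma\in\Gamma$ hold, some conclusion $\delta\in\Delta$ holds. We write $/\Delta$ for $\emptyset/\Delta$ and omit braces where possible. A \emph{rule system} is a set $\mathcal S$ of rules such that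
\begin{itemize}
\item $\varphi/\varphi\in\mathcal S$ for every formula $\varphi$ (reflexivity);
\item if $\Gamma/\Delta\in\mathcal S$, then $\Gamma\cup\Gamma'/\Delta\cup\Delta'\in\mathcal S$ (weakening);
\item if $\Gamma/\Delta\cup\{\varphi\}\in\mathcal S$ and $\Gamma\cup\{\varphi\}/\Delta\in\mathcal S$, then $\Gamma/\Delta\in\mathcal S$ (cut);
\item if $\Gamma/\Delta\in\mathcal S$, then $\sigma[\Gamma]/\sigma[\Delta]\in\mathcal S$ for every substitution $\sigma$.
\end{itemize}
Let $\mathcal S_{\mathbf K}$ be the least rule system that contains the rules $/\varphi$ for the axioms $\varphi$ of $\mathbf K$, modus ponens $p_1,\,p_1\to p_2\,/\,p_2$ and necessitation $p_1/\Box p_1$; its members are the \emph{derivable} rules. A set $\mathcal R$ of rules \emph{generates over $\mathcal S_{\mathbf K}$} the least rule system containing $\mathcal S_{\mathbf K}\cup\mathcal R$, and two rules, or sets of rules, are \emph{$\mathbf K$-equivalent} if they generate the same system. A class $\mathcal C$ of rules \emph{axiomatizes all rules over $\mathbf K$} if every rule system extending $\mathcal S_{\mathbf K}$ is generated over $\mathcal S_{\mathbf K}$ by rules from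 $\mathcal C$; equivalently, if every rule is $\mathbf K$-equivalent to a set of rules from $\mathcal C$.

Two kinds of rules stand at opposite ends. A rule is \emph{assumption-free} if it has the form $/\Delta$; when $\Delta$ has one element, this is an axiom. A rule $\Gamma/\Delta$ is \emph{$\mathbf K$-admissible}, or just \emph{admissible}, if for every substitution $\sigma$ with $\sigma[\Gamma]\subseteq\mathbf K$ there is $\delta\in\Delta$ with $\sigma(\delta)\in\mathbf K$. An assumption-free rule that is not derivable demands something that $\mathbf K$ does not provide. Admissible rules demand nothing of this sort: adding them to $\mathcal S_{\mathbf K}$ produces no new assumption-free rule (see the proof of Theorem~\ref{thm:sharp}(2)). It is natural to ask whether the content of an arbitrary rule splits into parts of these two kinds.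

A class $\mathcal C$ of rules has the \emph{rule dichotomy property over $\mathbf K$} if every rule in $\mathcal C$ is either admissible or $\mathbf K$-equivalent to an assumption-free rule. The logic $\mathbf K$ has the \emph{rule dichotomy property} if every rule is $\mathbf K$-equivalent to a set of rules each of which is either admissible or $\mathbf K$-equivalent to an assumption-free rule. The following problem is posed in \cite{source}.
\begin{quote}
Is there a class of rules that axiomatizes all rules over $\mathbf K$ and has the rule dichotomy property over $\mathbf K$? Does $\mathbf K$ have the rule dichotomy property?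
\end{quote}
The background is this. Canonical rules do not axiomatize all rules over $\mathbf K$. Stable canonical rules do, but infinitely many of them are neither admissible nor $\mathbf K$-equivalent to an assumption-free rule, so they do not have the rule dichotomy property over $\mathbf K$. Neither kind of canonical rule is used below.

The two questions have the same answer. If a class as in the first question exists, then every rule is equivalent to a set of its members, so $\mathbf K$ has the property; conversely, if $\mathbf K$ has the property, take the class of all rules that are admissible or equivalent to an assumption-free rule.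

We show that the answer is yes, with an explicit class. A rule $\rho$ in $l$ variables, of modal degree at most $M$, sees of a valuation only which of the finitely many \emph{types} of depth $M$ are satisfied, and $\rho$ amounts to a list of forbidden sets $S$ of types. If $S$ is not the set of types satisfiable under a substitution, then the rule ``the set of satisfied types is not $S$'' is admissible. If it is, we replace that rule by the assumption-free rule ``not all types in $S$ are satisfied''. The main result, Theorem~\ref{thm:main}, says that for a suitable depth $M$ this replacement loses nothing. Two further results can be stated without types.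

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] Every rule is $\mathbf K$-equivalent to a finite set of admissible rules together with a single assumption-free rule.
\item[(2)] A rule that is both admissible and $\mathbf K$-equivalent to an assumption-free rule belongs to $\mathcal S_{\mathbf K}$. So the two alternatives of the dichotomy are exclusive except for derivable rules.
\item[(3)] Every rule system $\mathcal S\supseteq\mathcal S_{\mathbf K}$ is generated over $\mathcal S_{\mathbf K}$ by its admissible members and its assumption-free members; so $\mathcal S$ is determined by these two parts.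
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:class}
For a modal algebra $A$ the following are equivalent:
\begin{enumerate}
\item[(i)] $A$ validates all $\mathbf K$-admissible rules;
\item[(ii)] for every surjective homomorphism $B\to A$, the algebra $A$ embeds into an ultrapower of $B$, that is, $A\in\mathbf{ISP_U}(B)$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:sem} recalls the semantics and works out the simplest cases. Section~\ref{sec:types} introduces types and states the main theorem, Section~\ref{sec:reduction} reduces it to a lifting lemma, and Section~\ref{sec:lifting}, the core of the paper, proves that lemma. Theorems~\ref{thm:sharp} and~\ref{thm:class} are proved in Section~\ref{sec:cons}.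

\section{Semantics and the simplest cases}\label{sec:sem}

\subsection{Modal algebras}

A \emph{modal algebra} is a Boolean algebra $B$ with an operation $\Box$ satisfying $\Box1=1$ and $\Box(a\wedge b)=\Box a\wedge\Box b$; the trivial algebra, in which $0=1$, is allowed. A formula belongs to $\mathbf K$ if and only if it takes the value $1$ under every valuation in every modal algebra. A valuation \emph{refutes} $\Gamma/\Delta$ if it sends all $\gamma\in\Gamma$ to $1$ and no $\delta\in\Delta$ to $1$, and $B$ \emph{validates} the rule if no valuation in $B$ refutes it. Validity of $\Gamma/\Delta$ is the universal first-order sentence $\forall\bar p\,(\bigwedge_\gamma\gamma=1\to\bigvee_\delta\delta=1)$, so it passes to subalgebras and, by {\L}o\'s's theorem, to ultraproducts.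

\begin{proposition}[Completeness]\label{prop:complete}
A rule $\rho$ belongs to the rule system generated over $\mathcal S_{\mathbf K}$ by $\mathcal R$ if and only if every modal algebra that validates $\mathcal R$ validates $\rho$. Hence two sets of rules are $\mathbf K$-equivalent if and only if the same modal algebras validate them.
\end{proposition}

\begin{proof}
The rules valid in an algebra form a rule system containing $\mathcal S_{\mathbf K}$. For substitution, note that $v\circ\sigma$ is a valuation when $v$ is. For cut, a valuation refuting $\Gamma/\Delta$ refutes $\Gamma\cup\{\varphi\}/\Delta$ if it sends $\varphi$ to $1$, and $\Gamma/\Delta\cup\{\varphi\}$ otherwise. This gives one direction.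

Conversely, let $\mathcal S$ be the system generated by $\mathcal R$, and let $\Gamma/\Delta\notin\mathcal S$. Enumerate all formulas and, starting from $\Gamma/\Delta$, add them one at a time to the premises or to the conclusions so that the rule obtained is still outside $\mathcal S$; by cut, one of the two choices works at each step. Let $\Gamma^*\supseteq\Gamma$ and $\Delta^*\supseteq\Delta$ be the unions. By weakening, no rule $\Gamma_0/\Delta_0$ with $\Gamma_0\subseteq\Gamma^*$ and $\Delta_0\subseteq\Delta^*$ is in $\mathcal S$, and so, by reflexivity, $\Gamma^*$ and $\Delta^*$ partition the formulas. Applying this to the instances of the axioms, of modus ponens and of necessitation, we see that $\Gamma^*$ is closed under the two rules and contains $\mathbf K$. Therefore the relation $\varphi\leftrightarrow\psi\in\Gamma^*$ is a congruence on formulas, the quotient $B$ is a modal algebra, and $[\varphi]=1$ if and only if $\varphi\in\Gamma^*$. Every valuation in $B$ has the form $p\mapsto[\sigma(p)]$ for a substitution $\sigma$. If it refuted a rule $\Gamma_1/\Delta_1\in\mathcal S$, then $\sigma[\Gamma_1]\subseteq\Gamma^*$ and $\sigma[\Delta_1]\subseteq\Delta^*$,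 although $\sigma[\Gamma_1]/\sigma[\Delta_1]\in\mathcal S$. So $B$ validates $\mathcal R$, and $p\mapsto[p]$ refutes $\Gamma/\Delta$.
\end{proof}

The trivial algebra is needed here: it is the only algebra that refutes $\bot/\emptyset$. From now on, ``$\mathcal R$ \emph{implies} $\rho$'' means that every algebra validating $\mathcal R$ validates $\rho$.

For a set $V$ of variables, the free modal algebra $\mathcal F(V)$ consists of the formulas in $V$ modulo provable equivalence in $\mathbf K$; in it $[\varphi]=1$ if and only if $\varphi$ is a theorem, and every map from $V$ to a modal algebra $A$ extends to a homomorphism $\mathcal F(V)\to A$. Put $\mathcal F=\mathcal F(\{p_1,p_2,\dots\})$.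

\begin{lemma}\label{lem:free}
Every free modal algebra validates all admissible rules, and a rule is admissible if and only if $\mathcal F$ validates it.
\end{lemma}

\begin{proof}
A valuation of a rule in $\mathcal F(V)$ assigns to its variables the classes of finitely many formulas, in which finitely many members of $V$ occur. Renaming these injectively as $p_i$'s gives a substitution $\sigma$ such that a formula $\varphi$ of the rule has value $1$ exactly when $\sigma(\varphi)\in\mathbf K$. In $\mathcal F$ every substitution arises from a valuation in this way.
\end{proof}

\subsection{Kripke models and dual spaces}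

A \emph{frame} is a set $W$ with a binary relation $R$. We write $R(w)=\{w':wRw'\}$ for the set of successors of $w$ and $R^{-1}[Y]=\{w:R(w)\cap Y\ne\emptyset\}$; a \emph{dead end} is a point without successors. A \emph{Kripke model} is a frame with a truth value for each variable at each point, and $w\models\Box\varphi$ means that $\varphi$ is true at all successors of $w$. The power set of a frame is a modal algebra with $\Box Y=\{w:R(w)\subseteq Y\}$. An \emph{upset} is a set $U$ with $R(u)\subseteq U$ for all $u\in U$; truth at a point of $U$ is the same in the model and in its restriction to $U$. We use two textbook facts: the theorems of $\mathbf K$ are true at every point of every Kripke model, and a formula outside $\mathbf K$ is false at the root of some \emph{finite tree model}, that is, a model on a finite rooted tree in which the successors of a node are its children (so the relation is irreflexive).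

The \emph{dual space} $X_B$ of a modal algebra $B$ is the Stone space of its ultrafilters, with $xRy$ if and only if $\Box b\in x$ implies $b\in y$ for all $b\in B$. The map $b\mapsto\widehat b=\{x:b\in x\}$ is a Boolean isomorphism of $B$ onto the algebra of clopen subsets of the compact space $X_B$. Each $R(x)=\bigcap\{\widehat b:\Box b\in x\}$ is closed, and the J\'onsson--Tarski representation theorem says that $\widehat{\Diamond b}=R^{-1}[\widehat b]$. Thus $R^{-1}$ of a clopen set is clopen, and if $p_i$ is made true on $\widehat{b_i}$, then $x\models\varphi$ if and only if $\varphi(b_1,b_2,\dots)\in x$.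

\subsection{Two examples}

\begin{example}[Rules without conclusions]\label{ex:empty}
Every rule $\Gamma/\emptyset$ satisfies the dichotomy. If no substitution has $\sigma[\Gamma]\subseteq\mathbf K$, the rule is vacuously admissible. If $\sigma[\Gamma]\subseteq\mathbf K$, then for any valuation $v$ in any algebra the valuation $v\circ\sigma$ refutes the rule; so no algebra validates it, and it is equivalent to the assumption-free rule $/\emptyset$. The substitution that witnesses non-admissibility is the tool that removes the premises. With conclusions present, $v\circ\sigma$ still makes the premises true, but it may make a conclusion true as well, and the main work of this paper is to prevent that.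
\end{example}

\begin{example}[A rule that has to be split]\label{ex:split}
The rule $\Box p_1/p_1$ is admissible: if $\sigma(p_1)$ is false at a point $w$ of a model, then $\Box\sigma(p_1)$ is false at a new point whose only successor is $w$. Let $\psi=\Box\bot\vee\Diamond\Box\bot$, which is false at a single reflexive point, and let $\rho=\Box p_1\,/\,p_1\wedge\psi$. The substitution $p_1\mapsto\top$ shows that $\rho$ is not admissible. Nor is $\rho$ equivalent to an assumption-free rule. Indeed, validity of $/\Delta$ passes to homomorphic images: if $h\colon B\to A$ is onto, a refuting valuation in $A$ lifts to $B$, and $h(c)\ne1$ implies $c\neq1$. But let $B$ be the power set algebra of the frame $\{x,y\}$ with $R(x)=\{x,y\}$ and $R(y)=\emptyset$. It validates $\rho$, because $\psi$ is true at both points and $\Box Y=1$ forces $Y\supseteq R(x)$. Its image $A$ under $Y\mapsto Y\cap\{y\}$, the power set algebra of a dead end, refutes $\rho$, because there $\Box0=1\ne0$. On the other hand, $\rho$ is equivalent to the pair consisting of the admissible rule $\Box p_1/p_1$ and the assumption-free rule $/\psi$.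
\end{example}

So the class of all rules does not have the dichotomy property, but the example suggests that an offending rule can be cut into pieces that do. Types provide the finest possible cutting at each modal depth.

\section{Types and type rules}\label{sec:types}

\subsection{Types}

The \emph{degree} of a formula is the maximal nesting depth of $\Box$ in it, and the degree of a rule is the maximal degree of its formulas. Fix $l\ge0$. In this section formulas $\varphi$ are in the variables $p_1,\dots,p_l$. The elements of $C=\{0,1\}^l$ are called \emph{colors}, and a \emph{coloring} $\kappa\colon W\to C$ of a frame is the same thing as a Kripke model for $p_1,\dots,p_l$. Define finite sets of \emph{types} by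
\[
\mathrm{Typ}_0=C,\qquad \mathrm{Typ}_{j+1}=C\times\mathcal P(\mathrm{Typ}_j),
\]
and the types of a point $w$ of a colored frame by
\[
\mathrm{tp}^\kappa_0(w)=\kappa(w),\qquad \mathrm{tp}^\kappa_{j+1}(w)=\bigl(\kappa(w),\ \mathrm{tp}^\kappa_j[R(w)]\bigr).
\]
Thus $\mathrm{tp}^\kappa_1(w)$ records the color of $w$ and the set of colors of its successors. The types of a point of an upset $U$ depend only on the restriction of $\kappa$ to $U$. The \emph{characteristic formulas} are $\chi_c=\bigwedge_i p_i^{c_i}$ for $c\in C$, where $p^1=p$ and $p^0=\neg p$, and
\[
\chi_{(c,S)}=\chi_c\wedge\bigwedge_{s\in S}\Diamond\chi_s\wedge\Box\bigvee_{s\in S}\chi_s .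
\]
Empty conjunctions are $\top$ and empty disjunctions are $\bot$. Restriction maps $\mathrm{Typ}_{j+1}\to\mathrm{Typ}_j$ are defined by recursion: $(c,S)\mapsto c$ for $j=0$, and for $j>0$ the type $(c,S)$ goes to $(c,S')$, where $S'$ is the image of $S$ under $\mathrm{Typ}_j\to\mathrm{Typ}_{j-1}$. For $j\le m$ their composite is denoted $\pi_j\colon\mathrm{Typ}_m\to\mathrm{Typ}_j$.

\begin{lemma}\label{lem:types}
Let $w$ be a point of a colored frame and $0\le j\le m$.
\begin{enumerate}
\item[(a)] For $t\in\mathrm{Typ}_j$: $\mathrm{tp}^\kappa_j(w)=t$ if and only if $w\models\chi_t$.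
\item[(b)] $\mathrm{tp}^\kappa_j(w)=\pi_j(\mathrm{tp}^\kappa_m(w))$.
\item[(c)] The truth value at $w$ of a formula of degree at most $j$ depends only on $\mathrm{tp}^\kappa_j(w)$.
\item[(d)] Every $t\in\mathrm{Typ}_j$ is the type of some point of some colored frame.
\end{enumerate}
\end{lemma}

\begin{proof}
All parts go by induction on $j$. (a) The formula $\chi_{(c,S)}$ says that the color is $c$, that every $s\in S$ is the $j$-type of a successor, and that every successor has its $j$-type in $S$. (b) It suffices to treat $m=j+1$, where the recursions defining restriction and $\mathrm{tp}^\kappa$ match. (c) A formula of degree at most $j+1$ is a Boolean combination of variables and formulas $\Box\psi$ with $\psi$ of degree at most $j$, and $\mathrm{tp}^\kappa_{j+1}(w)$ lists the color of $w$ and the $j$-types of its successors. (d) To realize $(c,S)$, take a disjoint union of frames with points realizing the $s\in S$ and add a point of color $c$ that sees exactly these points.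
\end{proof}

For $\varphi$ of degree at most $j$ let $|\varphi|_j\subseteq\mathrm{Typ}_j$ be the set of types at which $\varphi$ is true; this makes sense by (c) and (d). Then $|\varphi|_m=\pi_j^{-1}[|\varphi|_j]$ for $m\ge j$ by (b), and $|\chi_t|_j=\{t\}$ by (a).

Colorings arise in two ways. A tuple $b\in B^l$ in a modal algebra gives the coloring of $X_B$ whose $i$-th coordinate is the characteristic function of $\widehat{b_i}$; these are exactly the continuous colorings $X_B\to C$, and we write $\mathrm{tp}^b_j$ for the types. A substitution $\sigma$ colors every Kripke model, in any variables: the color $\kappa^\sigma(w)$ is the tuple of truth values of $\sigma(p_1),\dots,\sigma(p_l)$ at $w$. We write $\mathrm{tp}^\sigma_j$ for the types. By induction on $\varphi$, the formula $\varphi$ is true at $w$ under the coloring $\kappa^\sigma$ if and only if $\sigma(\varphi)$ is true at $w$ in the given model. Put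
\[
T_j(B,b)=\{t\in\mathrm{Typ}_j:\chi_t(b)\ne0\},\qquad T_j(\sigma)=\{t\in\mathrm{Typ}_j:\sigma(\neg\chi_t)\notin\mathbf K\}.
\]
A set $S\subseteq\mathrm{Typ}_j$ is \emph{realizable} if $S=T_j(\sigma)$ for some substitution $\sigma$.

\begin{lemma}\label{lem:T}
Let $\varphi$ have degree at most $j$, and let $m\ge j$.
\begin{enumerate}
\item[(a)] $\{x\in X_B:\mathrm{tp}^b_j(x)=t\}=\widehat{\chi_t(b)}$ is clopen, $T_j(B,b)=\mathrm{tp}^b_j[X_B]$, and $\varphi(b)=1$ if and only if $T_j(B,b)\subseteq|\varphi|_j$.
\item[(b)] $T_j(\sigma)$ is the set of all $\mathrm{tp}^\sigma_j(w)$, where $w$ ranges over the points of all Kripke models; each of its members is $\mathrm{tp}^\sigma_j$ of the root of a finite tree model; and $\sigma(\varphi)\in\mathbf K$ if and only if $T_j(\sigma)\subseteq|\varphi|_j$.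
\item[(c)] $T_j(B,b)=\pi_j[T_m(B,b)]$ and $T_j(\sigma)=\pi_j[T_m(\sigma)]$.
\item[(d)] If $(c,S)\in T_{j+1}(\sigma)$, then $S\subseteq T_j(\sigma)$. Conversely, for every $S\subseteq T_j(\sigma)$ there is a color $c$ with $(c,S)\in T_{j+1}(\sigma)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:types}(a), $\mathrm{tp}^b_j(x)=t$ if and only if $\chi_t(b)\in x$; and $\varphi(b)=1$ if and only if $\varphi$ is true at every point of $X_B$.
(b) We have $\mathrm{tp}^\sigma_j(w)=t$ if and only if $\sigma(\neg\chi_t)$ is false at $w$, and $\sigma(\varphi)$ is true at $w$ if and only if $\mathrm{tp}^\sigma_j(w)\in|\varphi|_j$. Now use the two facts about $\mathbf K$ and Kripke models.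
(c) follows from (a), (b) and Lemma~\ref{lem:types}(b).
(d) If $(c,S)=\mathrm{tp}^\sigma_{j+1}(w)$, the members of $S$ are types of successors of $w$. Conversely, take for each $s\in S$ a model with a point $w_s$ such that $\mathrm{tp}^\sigma_j(w_s)=s$, form the disjoint union, and add a point $w$ that sees exactly the $w_s$, with arbitrary values of the variables. The old models are upsets, so $\mathrm{tp}^\sigma_{j+1}(w)=(\kappa^\sigma(w),S)$.
\end{proof}

In (d) the color $c$ is computed by $\sigma$; we cannot choose it. This lack of control is the source of the combinatorics in Section~\ref{sec:lifting}. By (b), realizable sets are nonempty, and by (c) their restrictions $\pi_j[S]$ are realizable. For $l=0$ the only realizable subset of $\mathrm{Typ}_j$ is $\mathrm{Typ}_j$ itself, by Lemma~\ref{lem:types}(d).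

\subsection{The main theorem}

For a rule $\rho=\Gamma/\Delta$ in $p_1,\dots,p_l$ of degree at most $M$, the family of forbidden sets of types is
\[
\mathrm{Ref}_M(\rho)=\bigl\{S\subseteq\mathrm{Typ}_M:\ S\subseteq|\gamma|_M\text{ for all }\gamma\in\Gamma,\ \ S\not\subseteq|\delta|_M\text{ for all }\delta\in\Delta\bigr\}.
\]
For $S\subseteq\mathrm{Typ}_m$ define the \emph{type rules}
\[
\rho_S=\ \bigvee_{t\in S}\chi_t\ \Big/\ \{\neg\chi_t:t\in S\},\qquad\qquad \alpha_S=\ \Big/\ \{\neg\chi_t:t\in S\}.
\]

\begin{lemma}\label{lem:ref}
Let $\rho$ have degree at most $M$, let $S\subseteq\mathrm{Typ}_m$, and let $b\in B^l$.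
\begin{enumerate}
\item[(a)] $b$ refutes $\rho$ in $B$ if and only if $T_M(B,b)\in\mathrm{Ref}_M(\rho)$.
\item[(b)] $b$ refutes $\rho_S$ if and only if $T_m(B,b)=S$, and $b$ refutes $\alpha_S$ if and only if $T_m(B,b)\supseteq S$.
\item[(c)] $\rho_S$ is admissible if and only if $S$ is not realizable.
\item[(d)] For $S'\subseteq\mathrm{Typ}_{M+1}$: $S'\in\mathrm{Ref}_{M+1}(\rho)$ if and only if $\pi_M[S']\in\mathrm{Ref}_M(\rho)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is Lemma~\ref{lem:T}(a). Since $|\bigvee_{t\in S}\chi_t|_m=S$ and $|\neg\chi_t|_m=\mathrm{Typ}_m\setminus\{t\}$, we have $\mathrm{Ref}_m(\rho_S)=\{S\}$ and $\mathrm{Ref}_m(\alpha_S)=\{S'':S''\supseteq S\}$, which gives (b). By Lemma~\ref{lem:T}(b), $\sigma$ makes the premise of $\rho_S$ a theorem and no conclusion a theorem exactly when $T_m(\sigma)\in\mathrm{Ref}_m(\rho_S)$, which gives (c). Part (d) holds because $|\varphi|_{M+1}=\pi_M^{-1}[|\varphi|_M]$.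
\end{proof}

\begin{theorem}\label{thm:main}
Let $\rho$ be a rule in $p_1,\dots,p_l$ of degree at most $n$. There is $M\ge n$ such that $\rho$ is $\mathbf K$-equivalent to the finite set
\[
\mathcal R_M(\rho)=\{\rho_S:S\in\mathrm{Ref}_M(\rho)\text{ not realizable}\}\cup\{\alpha_S:S\in\mathrm{Ref}_M(\rho)\text{ realizable}\}.
\]
The rules of the first kind are $\mathbf K$-admissible and those of the second kind are assumption-free. Hence the class
\[
\mathcal C_0=\{\rho_S:S\text{ not realizable}\}\cup\{\alpha_S:S\text{ realizable}\},
\]
where $S$ ranges over the subsets of $\mathrm{Typ}_m$ for all $l$ and $m$, axiomatizes all rules over $\mathbf K$ and has the rule dichotomy property over $\mathbf K$, and $\mathbf K$ has the rule dichotomy property.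
\end{theorem}

After Example~\ref{ex:empty} one may guess that for realizable $S$ the premise of $\rho_S$ can simply be dropped, so that $M=n$ always works. This is not so.

\begin{example}[The depth has to grow]\label{ex:depth}
Let $l=1$, $\sigma(p_1)=\Box\bot$ and
\[
S=T_1(\sigma)=\{(1,\emptyset),\ (0,\{0\}),\ (0,\{1\}),\ (0,\{0,1\})\}.
\]
If $T_1(B,b)\subseteq S$, then color $1$ means dead end, so $b=\Box0$. Hence $B$ refutes $\rho_S$ if and only if $T_1(B,\Box0)=S$. Let $B$ be the power set algebra of the frame $\{d,u,v,w,z\}$ with $R(d)=\emptyset$, $R(u)=\{u\}$, $R(w)=R(v)=\{w\}$, $R(z)=\{u,w\}$. For $b=\{d,w\}$ the points $d,u,v,z$ have the four types in $S$, so $B$ refutes $\alpha_S$. But $\Box0=\{d\}$ and no point sees $d$, so $B$ validates $\rho_S$. Thus $M=1$ fails for $\rho=\rho_S$.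

The depth $M=2$ works. A realizable member of $\mathrm{Ref}_2(\rho_S)$ is $T_2(\tau)$ with $T_1(\tau)=S$; then $\tau(p_1)\leftrightarrow\Box\bot\in\mathbf K$, so the only one is $S'=T_2(\sigma)$. A $2$-type tells whether its point has successors that are dead ends and whether it has successors that are not, and all four combinations occur in $S'$. So if $T_2(B,b)\supseteq S'$, they occur in $X_B$, and $T_1(B,\Box0)=S$. Hence $\rho_S$ implies $\alpha_{S'}$, which by the first paragraph of the proof in Section~\ref{sec:reduction} is all that is needed.
\end{example}

The lesson is that deeper types carry information about the frame $X_B$ itself, and that the refuting tuple for $\rho$ is a new coloring of this frame, in general different from the one that refutes $\alpha_{S'}$.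

\section{Reduction to a lifting lemma}\label{sec:reduction}

Suppose $T_M(B,b)\supseteq S$ with $S\in\mathrm{Ref}_M(\rho)$ realizable. We want to recolor $X_B$ so that the $n$-types in $\pi_n[S]$ survive and all others disappear. We do not know in advance how large $M$ must be, so we argue by contradiction and let $M$ tend to infinity. In the limit, the points whose types of all depths are admitted form a closed upset, and the following lemma applies.

\begin{lemma}[Lifting Lemma]\label{lem:lift}
Let $B$ be generated by $b^0\in B^l$, write $\mathrm{tp}_j$ for $\mathrm{tp}^{b^0}_j$, and let $U\subseteq X_B$ be a closed upset such that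
\begin{itemize}
\item[$(*)$] for every $m\geq0$, the set $\mathrm{tp}_m[U]$ is realizable.
\end{itemize}
Then for every $n$ there is $b\in B^l$ with $T_n(B,b)=\mathrm{tp}_n[U]$.
\end{lemma}

The name comes from the algebraic form of the statement.

\begin{corollary}\label{cor:lift}
Let $B$ be generated by $b^0\in B^l$, let $h\colon B\to A$ be a surjective homomorphism, and let $a=h(b^0)$. If $T_m(A,a)$ is realizable for every $m$, then for every $n$ there is $b\in B^l$ with $T_n(B,b)=T_n(A,a)$.
\end{corollary}

\begin{proof}
Let $U$ be the set of ultrafilters containing the filter $h^{-1}(1)$. It is an intersection of clopen sets. It is an upset: if $x\in U$, $xRy$ and $h(c)=1$, then $h(\Box c)=1$, so $\Box c\in x$ and $c\in y$. Finally, $t\in\mathrm{tp}_m[U]$ if and only if some ultrafilter contains $h^{-1}(1)$ and $\chi_t(b^0)$, that is, $\neg\chi_t(b^0)\notin h^{-1}(1)$, that is, $\chi_t(a)\ne0$. So $\mathrm{tp}_m[U]=T_m(A,a)$.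
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Lemma~\ref{lem:lift}]
We use Proposition~\ref{prop:complete} and Lemma~\ref{lem:ref}. Let $M\ge n$. If $b$ refutes $\rho$ in $B$, then $S=T_M(B,b)\in\mathrm{Ref}_M(\rho)$ and $b$ refutes both $\rho_S$ and $\alpha_S$, one of which is in $\mathcal R_M(\rho)$; so $\mathcal R_M(\rho)$ implies $\rho$. If $S\in\mathrm{Ref}_M(\rho)$ and $b$ refutes $\rho_S$, then $T_M(B,b)=S$ and $b$ refutes $\rho$; so $\rho$ implies $\rho_S$. It remains to find $M$ such that $\rho$ implies $\alpha_S$ for every realizable $S\in\mathrm{Ref}_M(\rho)$.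

Suppose there is no such $M$. Call a realizable $S\in\mathrm{Ref}_M(\rho)$ \emph{bad} if $T_M(B,b)\supseteq S$ for some algebra $B$ validating $\rho$ and some $b\in B^l$. For each $M\ge n$ the bad subsets of $\mathrm{Typ}_M$ form a nonempty finite family. If $S\subseteq\mathrm{Typ}_{M+1}$ is bad, then so is $\pi_M[S]$, with the same witness, by Lemmas~\ref{lem:T}(c) and~\ref{lem:ref}(d). K\"onig's lemma gives bad sets $S_M\subseteq\mathrm{Typ}_M$ for $M\ge n$ with $\pi_M[S_{M+1}]=S_M$. Let $(B_M,b_M)$ witness that $S_M$ is bad. For $M'\ge M$ we have $T_M(B_{M'},b_{M'})\supseteq\pi_M[S_{M'}]=S_M$, that is, $\chi_t(b_{M'})\ne0$ for $t\in S_M$. By {\L}o\'s's theorem, a nonprincipal ultraproduct $(B',b^0)$ of the pairs $(B_M,b_M)$ validates $\rho$ and has $T_M(B',b^0)\supseteq S_M$ for all $M\ge n$. The same holds for the subalgebra $B$ generated by $b^0$. Write $\mathrm{tp}_j$ for $\mathrm{tp}_j^{b^0}$ on $X_B$ and put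
\[
U=\{x\in X_B:\mathrm{tp}_M(x)\in S_M\text{ for all }M\ge n\}.
\]
This is an intersection of clopen sets.

\emph{$U$ is an upset.} Let $x\in U$, $xRy$, $M\ge n$, and let $S_{M+1}=T_{M+1}(\sigma)$. Then $\mathrm{tp}_{M+1}(x)=(c,S)\in T_{M+1}(\sigma)$, and Lemma~\ref{lem:T}(d),(c) gives $\mathrm{tp}_M(y)\in S\subseteq T_M(\sigma)=\pi_M[S_{M+1}]=S_M$.

\emph{$\mathrm{tp}_M[U]=S_M$ for $M\ge n$.} The inclusion $\subseteq$ is the definition of $U$. Given $s_M\in S_M$, choose successively $s_{M'+1}\in S_{M'+1}$ with $\pi_{M'}(s_{M'+1})=s_{M'}$ for $M'\ge M$. The clopen sets $\{x:\mathrm{tp}_{M'}(x)=s_{M'}\}$ decrease, and they are nonempty because $S_{M'}\subseteq T_{M'}(B,b^0)$. A point $x$ of their intersection has $\mathrm{tp}_M(x)=s_M$ and lies in $U$: for $n\le M'<M$ we have $\mathrm{tp}_{M'}(x)=\pi_{M'}(s_M)\in S_{M'}$.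

So $(*)$ holds for $m\ge n$, and for $m<n$ by restriction. Lemma~\ref{lem:lift} gives $b\in B^l$ with $T_n(B,b)=S_n\in\mathrm{Ref}_n(\rho)$, so $B$ refutes $\rho$, a contradiction. This proves the first statement. The second is Lemma~\ref{lem:ref}(c), and the last follows, since every rule is in $p_1,\dots,p_l$ for some $l$.
\end{proof}

\section{Proof of the Lifting Lemma}\label{sec:lifting}

\subsection{Recoloring outside a clopen upset}

The coloring $b^0$ has the right types on $U$ and possibly wrong types outside. The first tool repairs the outside by letting a substitution compute the colors there. For $E=\emptyset$ it is the argument of Example~\ref{ex:empty}, with $v$ constantly $0$.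

\begin{lemma}\label{lem:extend}
Let $B$ be a modal algebra, $X=X_B$, $\sigma$ a substitution and $n\ge0$. Let $E\subseteq X$ be a clopen upset and $\lambda\colon E\to C$ a continuous coloring with $\mathrm{tp}^\lambda_n[E]\subseteq T_n(\sigma)$. Then $\lambda$ extends to a continuous coloring of $X$ with $\mathrm{tp}^\lambda_n[X]\subseteq T_n(\sigma)$.
\end{lemma}

\begin{proof}
On $E$ the coloring $\lambda$ need not come from $\sigma$. So we build a Kripke model in which the points of $E$ are replaced by points that have the same $n$-types under $\sigma$, and evaluate $\sigma$ there.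

For $t\in T=\mathrm{tp}^\lambda_n[E]$ let $E_t=\{e\in E:\mathrm{tp}^\lambda_n(e)=t\}$. This set is clopen in $X$: extend $\lambda$ by a constant outside $E$, which is continuous and does not change types on $E$, and apply Lemma~\ref{lem:T}(a). By Lemma~\ref{lem:T}(b) fix a Kripke model $W_t$ and $r_t\in W_t$ with $\mathrm{tp}^\sigma_n(r_t)=t$. Let $\mathcal Y$ be the Kripke model on $(X\setminus E)\sqcup\bigsqcup_{t\in T}W_t$ in which the $W_t$ keep their structure, all variables are false on $X\setminus E$, and $y\in X\setminus E$ sees exactly the points of $R(y)\setminus E$ and those $r_t$ with $R(y)\cap E_t\ne\emptyset$. Each $W_t$ is an upset of $\mathcal Y$.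

For every formula $\varphi$, in any variables, the set $\varphi^{\mathcal Y}=\{y\in X\setminus E:\mathcal Y,y\models\varphi\}$ is clopen in $X$. For variables it is empty, Boolean connectives correspond to Boolean operations inside the clopen set $X\setminus E$, and
\[
(\Diamond\varphi)^{\mathcal Y}=(X\setminus E)\cap\Bigl(R^{-1}[\varphi^{\mathcal Y}]\cup\bigcup_{t\in T,\ r_t\models\varphi}R^{-1}[E_t]\Bigr)
\]
is clopen because $T$ is finite. Hence setting $\lambda(y)=\kappa^\sigma(y)$, computed in $\mathcal Y$, for $y\in X\setminus E$ extends $\lambda$ to a continuous coloring of $X$.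

We show by induction on $j\le n$ that $\mathrm{tp}^\lambda_j(y)$, computed in $X$, equals $\mathrm{tp}^\sigma_j(y)$, computed in $\mathcal Y$, for $y\in X\setminus E$. For $j=0$ this is the definition. Let $j+1\le n$. The successors in $R(y)\setminus E$ contribute the same $j$-types on both sides by induction. The remaining successors contribute, on both sides, the types $\pi_j(t)$ with $R(y)\cap E_t\ne\emptyset$. So $\mathrm{tp}^\lambda_n(y)=\mathrm{tp}^\sigma_n(y)\in T_n(\sigma)$ by Lemma~\ref{lem:T}(b).
\end{proof}

If $U$ were clopen, Lemma~\ref{lem:extend} with $E=U$ and $\lambda=b^0$ would finish the proof. But $U$ is only closed, and then nothing makes the sets $R^{-1}[E_t]$ clopen. We therefore look for a clopen upset inside $U$ that carries all of $\mathrm{tp}_n[U]$, if necessary under a new coloring.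

For the rest of the section, $B$, $b^0$, $U$ are as in Lemma~\ref{lem:lift}, $X=X_B$ and $T_j=\mathrm{tp}_j[U]$; thus $T_j=\pi_j[T_m]$ for $j\le m$. The case $n=0$ of the lemma follows from the case $n=1$ by applying $\pi_0$, so we fix $n\ge1$.

\subsection{Points of finite rank}

Since $B$ is generated by $b^0$, every element of $B$ is $\varphi(b^0)$ for some formula $\varphi$, so by Lemma~\ref{lem:types}(c) \emph{two points of $X$ with the same $\mathrm{tp}_j$ for all $j$ are equal}. In particular, a point is determined by its color and its set of successors.

Let $X^N$ be the set of points $x$ that start no chain $xRx_1R\cdots Rx_N$. Then $X^0=\emptyset$, the sets $X^N$ are increasing upsets, and $x\in X^{N+1}$ if and only if $R(x)\subseteq X^N$. The \emph{rank} of $x$ is the least $N$ with $x\in X^{N+1}$, and it is infinite if there is none. So $X^N$ consists of the points of rank less than $N$, and a point of finite rank $N\ge1$ has a successor of rank $N-1$ and none of larger rank. Put $U^N=U\cap X^N$.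

\begin{lemma}\label{lem:rank}
\begin{enumerate}
\item[(a)] If $x\in X^N$, $y\in X$ and $\mathrm{tp}_N(x)=\mathrm{tp}_N(y)$, then $x=y$.
\item[(b)] Each $X^N$ is finite, and each point of finite rank is isolated in $X$.
\item[(c)] Each point of infinite rank has a successor of infinite rank.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $N$; the case $N=0$ is vacuous. Let $x\in X^{N+1}$ and $\mathrm{tp}_{N+1}(x)=\mathrm{tp}_{N+1}(y)$. Then $x$ and $y$ have the same color and $\mathrm{tp}_N[R(x)]=\mathrm{tp}_N[R(y)]$. As $R(x)\subseteq X^N$, a successor of $x$ and a successor of $y$ with the same $N$-type are equal. Hence $R(x)=R(y)$ and $x=y$.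
(b) By (a), $\mathrm{tp}_N$ is injective on $X^N$, and for $x\in X^N$ the clopen set of points with $N$-type $\mathrm{tp}_N(x)$ is $\{x\}$.
(c) If all successors of $x$ have finite rank, the compact set $R(x)$ is covered by the increasing open sets $X^N$, so $R(x)\subseteq X^N$ and $x\in X^{N+1}$ for some $N$.
\end{proof}

So every finite upset of points of finite rank is clopen, and every coloring of it is continuous. Hypothesis $(*)$ makes such points plentiful in $U$.

\begin{lemma}\label{lem:succ}
For every finite $Z\subseteq U$ there is $y\in U$ with $R(y)=Z$.
\end{lemma}

\begin{proof}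
For $j\ge0$ let $D_j=\{y\in U:\mathrm{tp}_j[R(y)]=\mathrm{tp}_j[Z]\}$. Membership in $D_j$ is a condition on $\mathrm{tp}_{j+1}(y)$, so $D_j$ is closed, and $D_{j+1}\subseteq D_j$ by restriction. By $(*)$ let $T_{j+1}=T_{j+1}(\sigma)$; then $\mathrm{tp}_j[Z]\subseteq T_j=T_j(\sigma)$, and Lemma~\ref{lem:T}(d) gives a color $c$ with $(c,\mathrm{tp}_j[Z])\in T_{j+1}$. So $D_j\ne\emptyset$. By compactness there is $y\in\bigcap_jD_j$.

A closed set $H\subseteq X$ is determined by the sets $\mathrm{tp}_j[H]$: if $z\notin H$, the increasing clopen sets $\{x:\mathrm{tp}_j(x)\ne\mathrm{tp}_j(z)\}$ cover $H$, so one of them contains $H$, and $\mathrm{tp}_j(z)\notin\mathrm{tp}_j[H]$ for that $j$. Since $R(y)$ and $Z$ are closed, $R(y)=Z$.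
\end{proof}

The goal is now the following finite model.

\begin{proposition}\label{prop:finite}
There are a finite upset $E\subseteq U$ consisting of points of finite rank and a coloring $\lambda\colon E\to C$ with $\mathrm{tp}^\lambda_n[E]=T_n$.
\end{proposition}

\begin{proof}[Proof of Lemma~\ref{lem:lift} from Proposition~\ref{prop:finite}]
By $(*)$ let $T_n=T_n(\sigma)$. The set $E$ is a clopen upset of $X$, so Lemma~\ref{lem:extend} extends $\lambda$ to a continuous coloring of $X$, given by some $b\in B^l$, with $T_n=\mathrm{tp}^\lambda_n[E]\subseteq T_n(B,b)\subseteq T_n(\sigma)=T_n$.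
\end{proof}

If every type in $T_n$ occurs at a point of finite rank, take $E=U^N$ for large $N$ with its original coloring. The difficulty is that some types may occur at points of infinite rank only.

\begin{example}\label{ex:deep}
Let $l=n=1$ and $\sigma_k(p_1)=\Diamond^k\top$, so that color $1$ under $\sigma_k$ means that the point starts a chain of length $k$. For $k\ge2$,
\[
T_1(\sigma_k)=\{(0,\emptyset),\ (0,\{0\}),\ (1,\{0\}),\ (1,\{1\}),\ (1,\{0,1\})\}:
\]
the successors of a point of color $0$ have color $0$, a point of color $1$ is not a dead end, and the five types occur at the first points of chains of lengths $0,1,k,k+1$ and at a point that sees a dead end and the first point of a chain of length $k$. Let $b^0$ be the class of the sequence $([\Diamond^k\top])_k$ in a nonprincipal ultrapower of $\mathcal F$, let $B$ be generated by $b^0$, and let $U=X_B$. By {\L}o\'s's theorem, for each $m$ the set $T_m(B,b^0)$ equals $T_m(\sigma_k)$ for almost all $k$, so $(*)$ holds and $T_1$ is the set displayed. Also $b^0\le\Diamond^j1$ for all $j$, so all points of finite rank have color $0$, and three of the five types occur at infinite rank only.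

Lemma~\ref{lem:succ} gives points $z_0,z_1,e_1,e_2,e_3$ with
\[
R(z_0)=\emptyset,\quad R(z_1)=\{z_0\},\quad R(e_1)=\{z_1\},\quad R(e_2)=\{e_1\},\quad R(e_3)=\{z_0,e_1\}.
\]
Keep color $0$ on $U^2=\{z_0,z_1\}$ and give color $1$ to $e_1,e_2,e_3$. The five points then have the five types, in the order displayed. Note that the types $(0,\{0\})$ and $(1,\{0\})$ ask for the same colors of successors. There is only one point with successor set $\{z_0\}$, so the second type needs another successor set, and $\{z_1\}$ is a good choice because it forces $e_1$ out of the set $U^2$ whose colors are kept.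
\end{example}

The general construction follows this pattern. We keep the colors on some $U^N$, produce new points above $U^N$ by Lemma~\ref{lem:succ}, and recolor them. Three things have to be arranged. The new points must lie outside $X^N$; for this each of them will see a point of rank $N-1$ or an earlier new point. New points with different tasks must be different; for this we need many points of the same $(n-1)$-type in $U^N$. And every type that occurs only at infinite rank must be reached from below in finitely many steps. The last requirement cannot be proved by induction along $R$, since at infinite rank there is nothing to induct on; we use instead the finite trees that $(*)$ provides.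

\subsection{The types that can be built from below}

For $q\in T_{n-1}$ let $\mathrm{Fin}(q)$ be the set of points $z\in U$ of finite rank with $\mathrm{tp}_{n-1}(z)=q$, and put
\[
F=\{q\in T_{n-1}:\mathrm{Fin}(q)\ne\emptyset\},\qquad P=\{q\in T_{n-1}:\mathrm{Fin}(q)\text{ is infinite}\}.
\]
The parameters are chosen in the following order.
\begin{itemize}
\item Only finitely many points of finite rank in $U$ have their $(n-1)$-type outside $P$. Fix $r\ge1$ such that all of them lie in $X^r$.
\item Let $m=\max(n,r+1)$, and by $(*)$ let $\sigma$ satisfy $T_m(\sigma)=T_m$; then $T_j(\sigma)=T_j$ for $j\le m$. Let $Y$ be a finite disjoint union of finite tree models such that every $t\in T_m$ is $\mathrm{tp}^\sigma_m$ of some root. For $v\in Y$ and $j\le m$ write $\tau_j(v)=\mathrm{tp}^\sigma_j(v)\in T_j$.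
\item Let $k=|T_n|\cdot(|T_{n-1}|+1)^{|T_n|}$. It will bound the number of new points, and it does not depend on $N$.
\item Choose $N\ge r+1$ so large that
\begin{enumerate}
\item[(N1)] every $s\in F$ is $\mathrm{tp}_{n-1}(z_s)$ for some $z_s\in U^N$, which we fix;
\item[(N2)] every $t\in T_n$ that occurs at a point of finite rank of $U$ occurs in $U^N$;
\item[(N3)] $|\mathrm{Fin}(q)\cap X^N|\ge k+1$ for every $q\in P$.
\end{enumerate}
\end{itemize}
Let $G$ be the set of $(n-1)$-types of the points of $U$ of rank exactly $N-1$, and for $s\in G$ fix such a point $w_s$ with $\mathrm{tp}_{n-1}(w_s)=s$. Since $N-1\ge r$, we have $G\subseteq P\subseteq F$. Write $\pi=\pi_{n-1}\colon T_n\to T_{n-1}$, and define $Q_0=\emptyset$,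
\[
Q_{i+1}=\bigl\{(c,S)\in T_n:\ S\subseteq F\cup\pi[Q_i]\ \text{ and }\ S\cap(G\cup\pi[Q_i])\ne\emptyset\bigr\},
\]
and $Q=\bigcup_iQ_i$. The first condition says that every required successor type is available, in $U^N$ or at a point built earlier; the second says that one successor can be chosen so as to force the new point out of $X^N$. In Example~\ref{ex:deep}, $F=P=G=\{0\}$, $Q_1=\{(0,\{0\}),(1,\{0\})\}$, and $Q_2$ adds $(1,\{1\})$ and $(1,\{0,1\})$.

By induction $Q_i\subseteq Q_{i+1}$, and $Q_{i}=Q_{i+1}$ implies $Q_{i+1}=Q_{i+2}$. Hence $Q=Q_{|T_n|}=Q_{|T_n|+1}$, which gives the closure property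
\begin{equation}\label{eq:closure}
(c,S)\in T_n,\quad S\subseteq F\cup\pi[Q],\quad S\cap(G\cup\pi[Q])\ne\emptyset\quad\Longrightarrow\quad(c,S)\in Q.
\end{equation}

\begin{lemma}\label{lem:PQ}
If $x\in U$ has finite rank at least $N$, then $\mathrm{tp}_n(x)\in Q$. Consequently $P\subseteq\pi[Q]$.
\end{lemma}

\begin{proof}
Induction on the rank. Let $\mathrm{tp}_n(x)=(c,S)$. The successors of $x$ are points of finite rank in $U$, so $S\subseteq F$. Let $y$ be a successor whose rank is one less. If $x$ has rank $N$, then $\mathrm{tp}_{n-1}(y)\in S\cap G$; otherwise $\mathrm{tp}_n(y)\in Q$ by induction and $\mathrm{tp}_{n-1}(y)\in S\cap\pi[Q]$. Apply \eqref{eq:closure}. If $q\in P$, the infinite set $\mathrm{Fin}(q)$ has a point $x$ outside the finite set $X^N$, and $q=\pi(\mathrm{tp}_n(x))$.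
\end{proof}

Call $q\in T_j$ \emph{deep} if $q=\mathrm{tp}_j(x)$ for some $x\in U$ of infinite rank, and \emph{shallow} otherwise. A shallow type occurs in $U$, and at points of finite rank only. By Lemma~\ref{lem:rank}(c) and (a),
\begin{enumerate}
\item[(D1)] if $(c,S)\in T_{j+1}$ is deep, then some $s\in S$ is deep;
\item[(D2)] if $z\in U^j$, then $\mathrm{tp}_j(z)$ is shallow.
\end{enumerate}
Passing from a node of $Y$ to a child by (D1) loses one level of depth. The next lemma recovers it, or else lands in $P$; this is the reason for taking $m\ge r+1$.

\begin{lemma}\label{lem:child}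
If $v\in Y$ and $\tau_m(v)$ is deep, then $v$ has a child $u$ such that $\tau_m(u)$ is deep or $\tau_{n-1}(u)\in P$.
\end{lemma}

\begin{proof}
The second component of $\tau_m(v)$ is the set of the $\tau_{m-1}(u)$ for the children $u$ of $v$, so by (D1) there is a child $u$ with $\tau_{m-1}(u)$ deep. Suppose $\tau_m(u)$ is shallow, say $\tau_m(u)=\mathrm{tp}_m(z)$ with $z\in U$ of finite rank. If $\tau_{n-1}(u)=\mathrm{tp}_{n-1}(z)$ were outside $P$, then $z\in U^r\subseteq U^{m-1}$, and $\tau_{m-1}(u)=\mathrm{tp}_{m-1}(z)$ would be shallow by (D2).
\end{proof}

\begin{lemma}\label{lem:cover}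
\begin{enumerate}
\item[(a)] If $v\in Y$ and $\tau_m(v)$ is deep, then $\tau_n(v)\in Q$.
\item[(b)] $T_n=\mathrm{tp}_n[U^N]\cup Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on the height of $v$ in its tree. Let $\tau_n(v)=(c,S)$, so that $S$ consists of the $\tau_{n-1}(u)$ for the children $u$ of $v$. If $\tau_m(u)$ is deep, then $\tau_{n-1}(u)=\pi(\tau_n(u))\in\pi[Q]$ by induction. If $\tau_m(u)$ is shallow, it occurs at a point of finite rank of $U$, so $\tau_{n-1}(u)\in F$. Thus $S\subseteq F\cup\pi[Q]$. By Lemmas~\ref{lem:child} and~\ref{lem:PQ}, $S\cap\pi[Q]\ne\emptyset$. Apply \eqref{eq:closure}.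

(b) Both sets on the right are contained in $T_n$. Let $t=\mathrm{tp}_n(x)$ with $x\in U$. If $x$ has finite rank, then $t\in\mathrm{tp}_n[U^N]$ by (N2). Otherwise $\mathrm{tp}_m(x)$ is deep and equals $\tau_m(v)$ for a root $v$ of $Y$, so $t=\tau_n(v)\in Q$ by (a).
\end{proof}

\subsection{Construction of the finite model}

One new point for each type in $Q$ may not suffice: two types $(c,S)$ and $(c',S)$ would be given the same successors, and Lemma~\ref{lem:succ} may return the same point twice. We therefore unfold the derivation of each $t\in Q$ into a tree, so that no new point serves as a child twice, and we mark each leaf by a private successor.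

\begin{proof}[Proof of Proposition~\ref{prop:finite}]
\emph{Derivation trees.} The \emph{level} of $t\in Q$ is the least $i$ with $t\in Q_i$; thus $1\le i\le|T_n|$. Let $t=(c,S)$ have level $i$. For each $s\in S\cap\pi[Q_{i-1}]$ choose $t_s\in Q_{i-1}$ with $\pi(t_s)=s$. The elements of $S\setminus\pi[Q_{i-1}]$ lie in $F$ and are called \emph{base} elements for $t$. By recursion on the level, let $D_t$ be the tree whose root is labeled $t$ and has, for each $s\in S\cap\pi[Q_{i-1}]$, one child, which is the root of a copy of $D_{t_s}$. If a node labeled $(c,S)$ is a leaf, then all elements of $S$ are base and $S\cap G\ne\emptyset$ by the definition of $Q_i$; let $s_0(S)\in S\cap G$ be a choice that depends on $S$ only. Let $\mathfrak D=\bigsqcup_{t\in Q}D_t$. Each $D_t$ has at most $|T_n|$ layers and branching at most $\beta=|T_{n-1}|$, hence at most $1+\beta+\dots+\beta^{|T_n|-1}\le(\beta+1)^{|T_n|}$ nodes. So $\mathfrak D$ has at most $k$ nodes.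

\emph{Points.} For each leaf $v$ with label $(c,S)$ and $s_0=s_0(S)$ choose $d_v\in\mathrm{Fin}(s_0)\cap X^N$ with $d_v\neq w_{s_0}$, such that the points $d_v$ are pairwise different. This is possible by (N3), because $s_0\in G\subseteq P$ and at each choice at most $k$ points are excluded. Using Lemma~\ref{lem:succ}, choose $e_v\in U$ for the nodes $v$ of $\mathfrak D$ by recursion on the height, where $(c_v,S)$ is the label of $v$:
\begin{align*}
R(e_v)&=\{z_s:s\in S\setminus\{s_0\}\}\cup\{w_{s_0},d_v\} &&\text{if $v$ is a leaf,}\\
R(e_v)&=\{z_s:s\in S\text{ base}\}\cup\{e_u:u\text{ a child of }v\} &&\text{otherwise.}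
\end{align*}
Each $e_v$ has finitely many successors, all of finite rank, so it has finite rank. Moreover $e_v\notin X^N$: for a leaf because $w_{s_0}$ has rank $N-1$, and otherwise because $e_v$ sees some $e_u\notin X^N$ and $X^N$ is an upset.

\emph{The points $e_v$ are pairwise different.} Suppose $e_v=e_{v'}$ with $v\ne v'$, and take such a pair with the height of $v$ minimal. If exactly one of $v,v'$ is a leaf, then exactly one of $R(e_v)$, $R(e_{v'})$ is contained in $X^N$, which is absurd. Let both be leaves, with labels $(c_v,S)$ and $(c_{v'},S')$. Then $S=\mathrm{tp}_{n-1}[R(e_v)]=\mathrm{tp}_{n-1}[R(e_{v'})]=S'$, so $s_0$ is the same for both, and the successors of $(n-1)$-type $s_0$ form the set $\{w_{s_0},d_v\}=\{w_{s_0},d_{v'}\}$. Hence $d_v=d_{v'}$, contrary to the choice. Let neither be a leaf, and let $u$ be a child of $v$. Then $e_u\in R(e_{v'})\setminus X^N$, so $e_u=e_{u'}$ for a child $u'$ of $v'$. Here $u\ne u'$, as the parents differ, and $u$ has smaller height than $v$, contrary to minimality.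

\emph{Coloring.} The set $E=U^N\cup\{e_v:v\in\mathfrak D\}$ is a finite upset of points of finite rank. Let $\lambda$ be the coloring given by $b^0$ on $U^N$, and $\lambda(e_v)=c_v$; this is well defined by the last two paragraphs. On the upset $U^N$ we have $\mathrm{tp}^\lambda_j=\mathrm{tp}_j$. By induction on the height, $\mathrm{tp}^\lambda_n(e_v)$ is the label $(c_v,S)$ of $v$: under $\lambda$, the $(n-1)$-type of $z_s$ is $s$, that of $w_{s_0}$ and $d_v$ is $s_0$, and that of $e_u$, for the child $u$ labeled $t_s$, is $\pi(t_s)=s$; in both cases these types make up $S$. The labels are exactly the elements of $Q$, so $\mathrm{tp}^\lambda_n[E]=\mathrm{tp}_n[U^N]\cup Q=T_n$ by Lemma~\ref{lem:cover}(b).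
\end{proof}

This completes the proofs of Lemma~\ref{lem:lift} and Theorem~\ref{thm:main}.

\begin{remark}[Use of the hypotheses]
That $B$ is generated by $b^0$ makes types separate points; this gives Lemma~\ref{lem:rank}, where points of finite rank are isolated in $X$ and not merely in $U$, and the last step of Lemma~\ref{lem:succ}. Hypothesis $(*)$ is used at all depths in Lemma~\ref{lem:succ}, at depth $m$ for the trees $Y$, and at depth $n$ in the appeal to Lemma~\ref{lem:extend}. It cannot be dropped: for $U=\emptyset$ and nontrivial $B$ the conclusion fails. The base logic $\mathbf K$ enters through three features of its semantics: a root may be added below any family of points (Lemma~\ref{lem:T}(d)), finite trees suffice to refute non-theorems (Lemma~\ref{lem:cover}), and the model $\mathcal Y$, whose frame we do not control, is a model of $\mathbf K$ (Lemma~\ref{lem:extend}). Finally, $M$ in Theorem~\ref{thm:main} is obtained by contradiction, and the proof gives no bound for it.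
\end{remark}

\section{Consequences}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) By Theorem~\ref{thm:main} it suffices to merge finitely many rules $/\Delta_1,\dots,/\Delta_r$ into one. Let $\Delta=\{\delta_1\wedge\dots\wedge\delta_r:\delta_i\in\Delta_i\}$, which is $\{\top\}$ for $r=0$. A valuation sends some member of $\Delta$ to $1$ if and only if, for each $i$, it sends some member of $\Delta_i$ to $1$. So an algebra validates $/\Delta$ if and only if it validates all $/\Delta_i$, and Proposition~\ref{prop:complete} applies.

(2) Let $/\Delta$ be implied by a set of admissible rules. Then $\mathcal F$ validates $/\Delta$, so $/\Delta$ is admissible by Lemma~\ref{lem:free}, and the identity substitution gives $\delta\in\mathbf K$ for some $\delta\in\Delta$. Hence every algebra validates $/\Delta$. If $\rho$ is admissible and equivalent to $/\Delta$, it follows that every algebra validates $\rho$, and $\rho\in\mathcal S_{\mathbf K}$ by Proposition~\ref{prop:complete}.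

(3) For $\rho\in\mathcal S$ the rules in the set $\mathcal R_M(\rho)$ of Theorem~\ref{thm:main} belong to the system generated by $\rho$, hence to $\mathcal S$; each is admissible or assumption-free, and together they generate a system containing $\rho$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(ii)$\Rightarrow$(i). Let $B$ be a free modal algebra that maps onto $A$, for instance with one generator for each element of $A$. It validates all admissible rules by Lemma~\ref{lem:free}, and validity passes to ultrapowers, subalgebras and isomorphic copies.

(i)$\Rightarrow$(ii). Let $h\colon B\to A$ be onto and suppose $A\notin\mathbf{ISP_U}(B)$. The class $\mathbf{ISP_U}(B)$ is the universal class generated by $B$ \cite[Ch.~V, \S2]{BS}, so some universal sentence holds in $B$ and fails in $A$. Putting its matrix in conjunctive normal form, we may take it to be a clause $\forall\bar p\,(\bigwedge_i\varphi_i=\psi_i\to\bigvee_j\varphi'_j=\psi'_j)$. As $\varphi=\psi$ is equivalent to $(\varphi\leftrightarrow\psi)=1$, this clause expresses the validity of a rule $\rho$, say in $p_1,\dots,p_l$ and of degree at most $n$. So $B$ validates $\rho$,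 and some $a\in A^l$ refutes it. Let $b^0\in B^l$ satisfy $h(b^0)=a$, and let $A_0\le A$ and $B_0\le B$ be generated by $a$ and $b^0$; then $h$ maps $B_0$ onto $A_0$. For each $m$, the tuple $a$ refutes $\rho_S$ in $A$ for $S=T_m(A,a)=T_m(A_0,a)$. By (i) this rule is not admissible, so $S$ is realizable by Lemma~\ref{lem:ref}(c). Corollary~\ref{cor:lift} gives $b\in B_0^l$ with $T_n(B_0,b)=T_n(A_0,a)\in\mathrm{Ref}_n(\rho)$. Then $b$ refutes $\rho$ in $B_0$, hence in $B$, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BS}
Burris and Sankappanavar, \emph{A Course in Universal Algebra}.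

\bibitem{source}
\emph{Union-Splittings, The Axiomatization Problem},
\texttt{https://eprints.illc.uva.nl/id/document/13075}.

\end{thebibliography}
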